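# Longest arc words for strong tournaments, and why $\frac{n^2+3n-6}{2}$ is the exact maximum

## Singular maps, arcs, and strong tournaments

Fix $n\ge 3$ and write $[n]=\{1,\dots,n\}$. Maps act on the right and are composed left to right, so $v(\beta\gamma)=(v\beta)\gamma$.

**Singular maps, kernel, rank.** $\mathrm{Sing}_n$ is the semigroup of non-bijective transformations of $[n]$. We write a map as its image list $\beta=(1\beta,2\beta,\dots,n\beta)$. The kernel classes of $\beta$ are the nonempty preimages of points, and the rank is the number of kernel classes. Multiplying on the right can only merge classes: $\ker\beta\subseteq\ker\beta\gamma$. A map of rank $n-1$ has exactly one non-singleton class, and that class has two elements.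

*Example.* $(4,3,2,4)\in\mathrm{Sing}_4$ has kernel classes $\{1,4\},\{2\},\{3\}$ and rank $3$.

**Arcs.** For distinct $a,b\in[n]$, the arc $(a\to b)$ is the map that sends $a$ to $b$ and fixes everything else. Its only non-singleton kernel class is $\{a,b\}$, and its image misses exactly $a$.

*Example.* For $n=3$, $(1\to3)=(3,2,3)$.

**Digraphs and word length.** A digraph $D$ on $[n]$ is a set of arcs, so $D\subseteq\mathrm{Sing}_n$, and it generates a semigroup $\langle D\rangle$. Let $D^*$ be the set of finite words over $D$. For $\alpha\in\langle D\rangle$ put
$$\ell(D,\alpha):=\min\{\operatorname{length}(w):w\in D^*,\ w=\alpha\},\qquad \ell(D):=\max\{\ell(D,\alpha):\alpha\in\langle D\rangle\}.$$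
Relabeling the vertices does not change $\ell(D)$.

*Example.* On $[3]$ let $D=\{e,g\}$ with $e=(1\to2)$, $g=(2\to3)$. Then $eg=(3,3,3)$ and $ge=(2,3,3)$. Since $ege=geg=eg$, $ee=e$ and $gg=g$, we get $\langle D\rangle=\{e,g,eg,ge\}$ and $\ell(D)=2$.

**Digraph notation.** We write $u\to w$ for $(u\to w)\in D$, $N^+(v)$ and $N^-(v)$ for the out- and in-neighborhoods, and $d(u,w)$ for directed distance. A set of vertices *dominates* another if all arcs between them go from the first to the second.

**Tournaments.** A tournament contains exactly one of $(a\to b)$, $(b\to a)$ for each pair $a\neq b$. It is *strong* if it is strongly connected.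

*Example.* The cyclic triangle $1\to2\to3\to1$ is strong. The tournament $1\to2$, $2\to3$, $1\to3$ is not, since nothing leaves $3$. So the strong tournaments on three vertices are exactly the cyclic triangles.

Three textbook facts will be used.

* Rédei: every tournament has a Hamiltonian path.
* Camion: every strong tournament on at least three vertices has a Hamiltonian cycle.
* The strong components of a tournament can be ordered $C_1,\dots,C_r$ so that $C_i$ dominates $C_j$ whenever $i<j$. (Arcs in both directions between two components would merge them, and the tournament formed by the components has no cycle.)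

**The tournament $\pi_n$.** It has arc set
$$\{(i\to i+1):1\le i\le n-1\}\cup\{(j\to i):1\le i<j\le n,\ j\ge i+2\}.$$
The arcs along the path $1\to2\to\dots\to n$ point forward, and every other arc points backward. Since $n\to1$, it is strong. The only arcs that increase the label increase it by $1$, so $d(1,h)=h-1$, and $1\to2\to\dots\to h$ is the only shortest path.

*Example.* $\pi_3$ is the cyclic triangle. $\pi_4$ has arcs $1\to2\to3\to4$ and $3\to1$, $4\to1$, $4\to2$.

**The maps $\alpha_b$.** For $1\le b\le n-2$ let $i\alpha_b=n+1-i$ for $i\le n-1$, and $n\alpha_b=n+1-b$. The non-singleton kernel class is $\{b,n\}$. We write $\alpha:=\alpha_1=(n,n-1,\dots,2,n)$.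

*Example.* For $n=4$: $\alpha_1=(4,3,2,4)$ and $\alpha_2=(4,3,2,3)$.

A theorem of Howie says that, for $n\ge3$, $\langle D\rangle=\mathrm{Sing}_n$ if and only if $D$ contains a strong tournament. So for a strong tournament $D$ every singular map is a word in the arcs of $D$, and we may ask how long the words must be. Define
$$\ell_{\max}(n):=\max\{\ell(D):D\text{ is a strong tournament on }[n]\}.$$
Cameron, Castillo-Ramirez, Gadouleau and Mitchell proved, for $n\ge3$,
$$\tfrac14n^2-2\le\ell_{\max}(n)\le 6n^2-15n+1 .$$
The problem comes from "Semigroups from digraphs" (http://www-users.york.ac.uk/%7Evarg1/2016-11-04_semigroups_from_digraphs.pdf): prove or disprove that for every $n\ge3$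
$$\ell_{\max}(n)=\ell(\pi_n,\alpha)=\frac{n^2+3n-6}{2}.$$
In plain words: is $\pi_n$ the slowest strong tournament, is the map that reverses $n-1$ points its hardest task, and is this the exact number of arcs needed? The answer is yes, and the cases of equality can be listed. Put
$$f(m):=\frac{m^2+3m-8}{2},\qquad N:=f(n)+1=\frac{n^2+3n-6}{2}.$$
Direct computation gives
$$f(3)=5,\qquad f(m)-f(m-1)=m+1,\qquad f(n)=\frac{(n-1)(n-2)}2+2(n-2)+(n-1).\tag{1}$$

**Theorem 1.** For every $n\ge3$: $\ell_{\max}(n)=\ell(\pi_n,\alpha)=N$.

**Theorem 2.** Let $n\ge3$.

1. If $D$ is a strong tournament on $[n]$, then $\ell(D)=N$ if and only if $D\cong\pi_n$.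
2. If $n\ge4$, the maps $\beta$ with $\ell(\pi_n,\beta)=N$ are exactly the $n-2$ maps $\alpha_b$, $1\le b\le n-2$. If $n=3$, they are exactly $(1\to3),(2\to1),(3\to2)$.
3. If $D$ is any digraph with $\langle D\rangle=\mathrm{Sing}_n$, then $\ell(D)\le N$. Equality holds if and only if, up to isomorphism, $D=\pi_n\cup B$ with $B\subseteq\{(i+1\to i):1\le i\le n-1\}$.

## Words as moves of tokens into holes

**Configurations and moves.** A *configuration* on a vertex set $V$ with $|V|=m$ places distinct labelled tokens on distinct vertices. Unoccupied vertices are *holes*. A *move* along an arc $u\to w$ is allowed if $u$ is occupied and $w$ is a hole; the token at $u$ then goes to $w$, and the hole goes from $w$ to $u$.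

*Example.* On the triangle $1\to2\to3\to1$ put token $A$ at $1$ and token $B$ at $2$. The hole is $3$. The only arc into $3$ is $2\to3$, so the only move takes $B$ to $3$, and the hole becomes $2$.

**Moving the hole along a path.** Suppose there is one hole $h$, and $v=p_0\to p_1\to\dots\to p_t=h$ is a path. The moves $p_{t-1}\to p_t,\ \dots,\ p_0\to p_1$, in this order, bring the hole to $v$ in $t$ moves. The token at $p_i$ ($i<t$) ends at $p_{i+1}$; all other tokens stay. The hole travels *against* the arrows.

**The number $M_k(D)$.** For a strong tournament $D$ on $m$ vertices and $1\le k\le m-1$, let $M_k(D)$ be the maximum, over pairs $(c,c')$ of configurations with the same tokens and exactly $k$ holes, of the minimum number of moves from $c$ to $c'$. Finiteness follows from the bounds proved below.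

Two observations translate word length into move counts.

**(W1)** *Let $\beta\in\langle D\rangle$ have rank $n-1$ with non-singleton kernel class $\{a,b\}$, and suppose $(a\to b)$ is the only arc of $D$ between $a$ and $b$. Then $\ell(D,\beta)$ equals $1$ plus the minimum number of moves from the configuration with hole $a$, token $\{a,b\}$ at $b$ and every other kernel class at its own element, to the configuration in which each class sits at its image under $\beta$.*

Take a minimal word for $\beta$. The kernel of its first arc is contained in $\ker\beta$, so the first arc joins $a$ and $b$, and hence it is $(a\to b)$. After it, regard the kernel classes as tokens: they sit as described, with hole $a$. Every later arc must keep the rank at $n-1$. If its tail is the hole, the arc does nothing and could be deleted, against minimality. So its tail is occupied, and then its head must be the hole, since otherwise two classes would merge. So every later arc is a move. Conversely, $(a\to b)$ followed by any sequence of moves reaching the target is a word for $\beta$.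

**(W2)** *If $D$ is a strong tournament and $\beta$ has rank $n-k$, $k\ge1$, then $\ell(D,\beta)\le k+M_k(D)$.*

Each kernel class $K$ induces a tournament, which has a Hamiltonian path $c_1\to\dots\to c_s$ by Rédei. The arcs $(c_1\to c_2),(c_2\to c_3),\dots,(c_{s-1}\to c_s)$, applied in this order, map all of $K$ to $c_s$ and fix everything outside $K$. Over all classes this uses $n-(n-k)=k$ arcs, and it leaves a configuration of $n-k$ tokens (the classes) with $k$ holes. At most $M_k(D)$ moves take each class to its image.

## Three and four points by hand

**$n=3$.** On the triangle $1\to2\to3\to1$ with one hole, each vertex has exactly one in-neighbor, so every configuration has exactly one possible move. Write $(p,q)$ for token $A$ at $p$ and token $B$ at $q$. Following the forced moves,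
$$(1,2)\mapsto(1,3)\mapsto(2,3)\mapsto(2,1)\mapsto(3,1)\mapsto(3,2)\mapsto(1,2).\tag{2}$$
All six configurations lie on one directed 6-cycle. So $M_1(\pi_3)=5$: from each configuration exactly one is at distance $5$, namely its predecessor. With two holes there is a single token, which needs at most $2$ moves, so $M_2(\pi_3)=2$.

By (W2), maps of rank $2$ have length at most $6$, and maps of rank $1$ have length at most $4$. Now take kernel class $\{1,3\}$. The first arc is $(3\to1)$, and it leaves $A=\{1,3\}$ at $1$ and $B=\{2\}$ at $2$. The predecessor in (2) is $(3,2)$, so by (W1) exactly one map with this kernel has length $6$: the map with $1,3\mapsto3$ and $2\mapsto2$, which is $(1\to3)=(3,2,3)=\alpha$. Rotating the triangle, the other two kernels give $(2\to1)$ and $(3\to2)$. Since every strong tournament on three vertices is a cyclic triangle, this proves Theorem 1 for $n=3$ and the case $n=3$ of Theorem 2(2). The hardest maps are the three missing arcs.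

**$n=4$.** Here $N=11$ and $\alpha=(4,3,2,4)$. The first arc is $(4\to1)$; then token $i$ is at $i$ for $i=1,2,3$, and the hole (written $-$) is $4$. We must reach $(-,3,2,1)$. One route is
$$(1,2,3,-)\overset{3}{\Rightarrow}(-,1,2,3)\overset{1}{\Rightarrow}(3,1,2,-)\overset{2}{\Rightarrow}(3,-,1,2)\overset{1}{\Rightarrow}(3,2,1,-)\overset{3}{\Rightarrow}(-,3,2,1),$$
with the number of moves over each arrow. The single moves use $4\to1$ and $4\to2$; the others move the hole down the path $1\to2\to3\to4$. That is $10=f(4)$ moves, so together with $(4\to1)$ this is a word of length $11$. Nothing so far excludes a shorter one; the next section does.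

## Counting inversions and jumps in $\pi_n$

**Proposition 3.** Let $D=\pi_n\cup B$ with $B\subseteq\{(i+1\to i):1\le i\le n-1\}$, and let $1\le b\le n-2$. Then $\ell(D,\alpha_b)\ge N$. In particular $\ell(\pi_n,\alpha)\ge N$.

**Step 1: reduce to a token problem.** The purpose is to apply (W1). Since $D\supseteq\pi_n$, Howie's theorem gives $\alpha_b\in\langle D\rangle$. The kernel class is $\{b,n\}$ and $n\ge b+2$, so the only arc of $D$ between $b$ and $n$ is $(n\to b)$. After it, the hole is $n$ and token $i$ is at $i$ for $1\le i\le n-1$. The target has token $i$ at $n+1-i$ and the hole at $1$. It remains to show that at least $f(n)$ moves are needed.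

**Step 2: classify the moves.** The purpose is to see what a move does to the order of the tokens by position. If the hole is $h$, a move takes it to the tail of an arc into $h$. Either the tail is $h-1$, a *down*, which leaves the order of the tokens unchanged; or the tail is some $j>h$, a *jump*, where the token at $j$ goes to $h$ and passes the $j-h-1\ge0$ tokens in between. (Jumps with $j=h+1$ use arcs of $B$ and pass nobody.)

**Step 3: three counts.** The purpose is to bound the number of moves below. Suppose there are $d$ downs and $J$ jumps, passing $k_1,\dots,k_J$ tokens.

* The hole goes from $n$ to $1$, each down lowers it by $1$, and the $i$-th jump raises it by $k_i+1$. Hence $d=n-1+\sum k_i+J$.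
* The order is completely reversed, so all $\frac{(n-1)(n-2)}2$ pairs change their relative order, and the $i$-th jump changes the relative order of exactly $k_i$ pairs. Hence $\sum k_i\ge\frac{(n-1)(n-2)}2$.
* Two tokens that never jump keep their relative order. So at most one of the $n-1$ tokens never jumps, and $J\ge n-2$.

The number of moves is
$$J+d=2J+(n-1)+\sum k_i\ \ge\ 2(n-2)+(n-1)+\tfrac{(n-1)(n-2)}2=f(n)$$
by (1). With the first arc, $\ell(D,\alpha_b)\ge f(n)+1=N$. $\square$

## Removing a vertex: a budget of $m+1$ moves

For the upper bound we want $M_1(D)\le f(m)$ for every strong tournament on $m$ vertices. Since $f(m)-f(m-1)=m+1$, an induction suggests itself: pick a vertex $v$ with $D-v$ strong, bring to $v$ the token that belongs there, never touch $v$ again, and finish inside $D-v$. Each removal may cost at most $m+1$ moves.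

**Where an arbitrary choice of $v$ fails.** In a tournament, a token $x$ at distance $\delta\geq 1$ from $v$ needs at least $2\delta-1$ moves to get there. Indeed $x$ itself must move at least $\delta$ times, and after $x$ has moved along $u\to w$ the hole it can use is $u$. With one hole, an immediate second move of $x$ would need the arc $w\to u$, which is absent, so some other token moves in between. Now take $D=\pi_m$ and $v=m$. Then $D-m=\pi_{m-1}$ is strong for $m\ge4$, but $d(1,m)=m-1$, so a token at $1$ needs at least $2m-3$ moves to reach $m$. This exceeds $m+1$ as soon as $m\ge5$, and the induction overspends.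

So $v$ must be close to everything, in the sense of distances *to* $v$.

**Good vertices.** A vertex $v$ of a strong tournament $D$ is *removable* if $D-v$ is strong, and *good* if it is removable and $d(u,v)\le2$ for all $u$.

*Example.* In $\pi_4$: vertex $4$ is removable, but $d(1,4)=3$. Vertex $2$ has $1\to2$, $4\to2$, $3\to4\to2$, so all distances to it are at most $2$; but $\pi_4-2$ has arcs $3\to4$, $3\to1$, $4\to1$ and is not strong. Vertex $3$ is not removable, since nothing enters $4$ in $\pi_4-3$. Vertex $1$ is good: $\pi_4-1$ is the triangle $2\to3\to4\to2$, and $3\to1$, $4\to1$, $2\to3\to1$. So the two requirements are independent, and $\pi_4$ has only one good vertex.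

Two things must be proved: good vertices exist, and from any position a token can be brought to a good vertex within the budget.

## Every strong tournament on at least four vertices has a good vertex

We prepare three facts.

**(F1)** *Every tournament $T$ has a vertex $v$ with $d(u,v)\le2$ for all $u$.* Take $v$ of maximum in-degree. Vertices of $N^-(v)$ are at distance $1$. If $u\in N^+(v)$ had no path of length $2$ to $v$, then no $x\in N^-(v)$ satisfies $u\to x$, so $N^-(v)\cup\{v\}\subseteq N^-(u)$. Then $u$ has larger in-degree than $v$, a contradiction.

**(F2)** Let $q$ be a non-removable vertex of a strong tournament $D$. Let $C_1,\dots,C_r$ ($r\ge2$) be the strong components of $D-q$, with $C_i$ dominating $C_j$ for $i<j$, and put $C(q):=C_r$, the terminal component. Inside $D-q$ no arc enters $C_1$ from outside, and $D$ is strong, so *$q$ has an out-neighbor in $C_1$*. Inside $D-q$ no arc leaves $C_r$, so *all arcs of $D$ leaving $C_r$ go to $q$*.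

**(F3)** *If $y\in C(q)$ has the property of (F1) in the tournament $D[C(q)]$, then $d(u,y)\le2$ for all vertices $u$ of $D$.* The sets $C_1,\dots,C_{r-1}$ dominate $y$. By (F2), $q\to b\to y$ for some $b\in C_1$. Inside $C(q)$ use the choice of $y$.

**Lemma 4.** Every strong tournament $D$ on $m\ge4$ vertices has a good vertex.

**Step 1: set up an extremal choice.** If all vertices are removable, the vertex from (F1) is good. Otherwise choose a non-removable $q$ with $|C(q)|$ minimal; minimality will rule out a bad outcome below. Use the notation of (F2), write $C=C_r$, and choose $y\in C$ as in (F3). In $D-y$: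

($*$) $q$ reaches every vertex. Indeed $q\to b$ for some $b\in C_1$, the set $C_1$ is strong and does not contain $y$, and $C_1$ dominates all other remaining vertices except $q$.

**Step 2: the case $|C|>1$.** The aim is to show that $y$ is good. By (F3), only removability is in question. Suppose $D-y$ is not strong, and let $C'=C(y)$ be its terminal component, which is closed under out-neighbors in $D-y$.

* $q\notin C'$: otherwise $C'$ would contain everything $q$ reaches, which by ($*$) is all of $D-y$.
* $C'$ meets no $C_i$ with $i<r$. Suppose it does. Since $C_i$ dominates $C$, closedness gives $C\setminus\{y\}\subseteq C'$, and $C\setminus\{y\}\ne\emptyset$. As $C'$ is strong, it contains a path from $C\setminus\{y\}$ to $C_i$. This path leaves $C$, hence goes through $q$ by (F2), so $q\in C'$, a contradiction.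

So $C(y)=C'\subseteq C\setminus\{y\}$ and $|C(y)|<|C(q)|$, against the choice of $q$. Hence $y$ is good.

**Step 3: the case $C=\{y\}$ when $C_{r-1}$ sends an arc to $q$.** The aim is again that $y$ is good. Here every vertex of $C_1\cup\dots\cup C_{r-1}$ reaches all of $C_{r-1}$, hence reaches $q$, inside $D-y$. With ($*$), $D-y$ is strong, and (F3) gives the distances.

**Step 4: the case $C=\{y\}$ when $q$ dominates $C_{r-1}$.** Now $y$ may fail to be removable, and we find a good vertex one component earlier. By (F2), $N^+(y)=\{q\}$. Let $y'\in C_{r-1}$ have the property of (F1) in $D[C_{r-1}]$.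

*Distances.* The sets $C_i$ with $i<r-1$ dominate $y'$, also $q\to y'$, and $y\to q\to y'$. Within $C_{r-1}$ use the choice of $y'$. So $d(u,y')\le2$ for all $u$.

*Removability.* Let $R=V\setminus\{q,y,y'\}$, which is nonempty because $m\ge4$. In $D-y'$, all of $R$ dominates $y$ (as $R\subseteq C_1\cup\dots\cup C_{r-1}$), and $y\to q$. So every vertex reaches $q$. Conversely $q$ reaches all of $R$: the set $C_{r-1}\setminus\{y'\}$ directly, and, if $r\ge3$, the sets $C_1,\dots,C_{r-2}$ through its out-neighbor in $C_1$. Since $R\ne\emptyset$, $q$ also reaches $y$. So $D-y'$ is strong and $y'$ is good. $\square$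

## Bringing one token to a good vertex in at most $m$ moves

**Lemma 5.** Let $v$ be a good vertex of a strong tournament $D$ on $m\ge4$ vertices, and let $e=\max_y d(v,y)\le m-1$. Consider a one-hole configuration with hole $h$ and a token $x$ at $u$. Then $x$ can be brought to $v$ in at most $m$ moves. More precisely, with $P$ a fixed shortest path from $v$ to $h$:

* (o) $u=v$: $0$ moves.
* (a) $u\ne v$ and either $u\in N^-(v)$, or $h\ne v$ and $u$ lies on $P$: $d(v,h)+1\le e+1\le m$ moves.
* (b) $h=v$, $u\in N^+(v)$: $4\le m$ moves.
* (c) $h\ne v$, $u\in N^+(v)\setminus P$: at most $m$ moves.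

These cases cover everything, and (o) is trivial.

**Case (a): empty $v$, then step in.** Let $P$ be $v=p_0\to p_1\to\dots\to p_t=h$ with $t\ge0$. Move the hole to $v$ along $P$ in $t=d(v,h)$ moves. We check that $x$ now stands in $N^-(v)$. If $u=p_i$ with $1\le i<t$, then $x$ is at $p_{i+1}$. Since $P$ is shortest and $i+1\ge2$, we do not have $v\to p_{i+1}$; so $p_{i+1}\to v$. If $u\notin P$, then $u\in N^-(v)$ and $x$ has not moved. In both cases one more move puts $x$ at $v$.

**Case (b): the hole is on $v$ but $x$ is on the wrong side.** Since $d(u,v)\le2$ and $v\to u$, there is $z$ with $u\to z\to v$. The moves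
$$z\to v,\qquad u\to z,\qquad v\to u,\qquad z\to v$$
are legal: the hole is successively $v,z,u,v$ before them, and $z$ afterwards. The second takes $x$ to $z$, and the fourth takes $x$ to $v$.

**Case (c): bring the hole to the intermediate vertex without moving $x$.** Choose $z$ with $u\to z\to v$. Here $u\neq h$. In $D-u$ there is a walk from $z$ to $h$: first $z\to v$, then $P$, which avoids $u$. Let $s$ be the distance from $z$ to $h$ in $D-u$. Moving the hole to $z$ along a shortest path in $D-u$ takes $s$ moves and leaves $x$ at $u$. Then the moves
$$u\to z\ (\text{by }x),\qquad v\to u,\qquad z\to v\ (\text{by }x)$$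
are legal and put $x$ at $v$. The total is $s+3$.

Since $D-u$ has $m-1$ vertices, $s\le m-2$, which gives only $m+1$. This is one too many, because the induction below also needs one spare move. *Removability of $v$ saves it.* Suppose $s=m-2$. Then a shortest path $z=q_0\to q_1\to\dots\to q_{m-2}=h$ visits all vertices of $D-u$, and $z\not\to q_i$ for $i\ge2$. Since $z\to v$, we get $q_1=v$. Since $u\to z$, also $z\not\to u$. So $N^+(z)=\{v\}$, and $z$ is a sink in $D-v$, contradicting that $D-v$ is strong on $m-1\ge3$ vertices. Hence $s\le m-3$, and the total is at most $m$. $\square$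

## The upper bound by induction on the number of vertices

**Proposition 6.** Let $D$ be a strong tournament on $m\ge3$ vertices. Then $M_1(D)\le f(m)$, and $M_k(D)\le f(m)-k$ for $2\le k\le m-1$.

The proof is by induction on $m$.

**Step 1: $m=3$.** This starts the induction. $D$ is the cyclic triangle, and by (2) we have $M_1=5=f(3)$ and $M_2=2\le3=f(3)-2$.

From now on $m\ge4$, and $v$ is a good vertex, which exists by Lemma 4. The tournament $D-v$ is strong on $m-1\ge3$ vertices, so the induction hypothesis applies to it.

**Step 2: one hole.** This is the main case. Let $c,c'$ have holes $h,h'$.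

*Case A: $h'\ne v$.* Let $x$ be the token of $c'$ at $v$. Bring $x$ to $v$ in at most $m$ moves (Lemma 5). The hole is now in $D-v$, and so is the hole of $c'$; finish inside $D-v$ in at most $f(m-1)$ moves. The total is at most $m+f(m-1)=f(m)-1$.

*Case B: $h'=v$.* Now no token belongs at $v$, so we park one there. Choose $w\in N^+(v)$, let $x$ be the token of $c'$ at $w$, and let $c''$ be $c'$ with $x$ put back from $w$ to $v$, so that $c''$ has hole $w\neq v$. The single move $v\to w$ leads from $c''$ to $c'$. As in Case A, $c''$ is reached in at most $m+f(m-1)$ moves. The total is at most $m+1+f(m-1)=f(m)$.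

**Step 3: $k=m-1$.** Here there is only one token, which needs at most $m-1$ moves. The inequality $m-1\le f(m)-(m-1)$ is equivalent to $m^2-m-4\ge0$, which holds.

**Step 4: $2\le k\le m-2$, and $v$ is occupied in $c'$ by a token $x$.** We reduce to Lemma 5 with dummies. Fill all holes of $c$ but one with dummy tokens, apply Lemma 5, and omit the moves of dummies. Real tokens occupy the same positions at all times in both versions, and a vertex empty in the filled version is empty in the real one, so the moves of real tokens remain legal. Thus $x$ reaches $v$ in at most $m$ moves. Then work in $D-v$ with $k$ holes, where $2\le k\le(m-1)-1$. The total is at most $m+f(m-1)-k=f(m)-1-k$.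

**Step 5: $2\le k\le m-2$, and $v$ is a hole in $c'$.** We first make $v$ a hole. If $v$ is occupied, take a shortest path from $v$ to a nearest hole; all its vertices before the last are occupied, so the hole can be moved along it to $v$ in at most $m-1$ moves. Then work in $D-v$ with $k-1$ holes. If $k\ge3$, the total is at most $m-1+f(m-1)-(k-1)=f(m)-k-1$. If $k=2$, it is at most $m-1+f(m-1)=f(m)-2=f(m)-k$. $\square$

**Proof of Theorem 1.** Let $D$ be a strong tournament on $[n]$ and $\beta\in\mathrm{Sing}_n$ of rank $n-k$. By (W2) and Proposition 6,
$$\ell(D,\beta)\le 1+f(n)=N\ \ (k=1),\qquad \ell(D,\beta)\le k+f(n)-k=N-1\ \ (k\ge2).\tag{3}$$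
So $\ell_{\max}(n)\le N$. With Proposition 3,
$$N\le\ell(\pi_n,\alpha)\le\ell(\pi_n)\le\ell_{\max}(n)\le N.\qquad\blacksquare$$

## Only $\pi_n$ attains the maximum among strong tournaments

We prove Theorem 2(1). By Proposition 3 and (3), $\ell(\pi_n)=N$. The other direction has two steps.

**Step 1: $n=3,4$.** The purpose is to see that there is no competitor: the strong tournament is unique up to isomorphism. For $n=3$ it is the cyclic triangle. For $n=4$, Camion's theorem gives a Hamiltonian cycle $a\to b\to c\to d\to a$. Rotating it by two steps exchanges $a$ and $c$, so we may assume $c\to a$. In each remaining case we exhibit the vertex order that plays the role of $1,2,3,4$.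

* If $d\to b$: order $a,b,c,d$. The path is $a\to b\to c\to d$, and the backward arcs are $c\to a$, $d\to a$, $d\to b$.
* If $b\to d$: order $d,a,b,c$. The path is $d\to a\to b\to c$, and the backward arcs are $b\to d$, $c\to d$, $c\to a$.

Both are $\pi_4$.

**Step 2: $m=n\ge5$ and $D\not\cong\pi_m$.** The purpose is to save one move in Case B of Proposition 6; Case A already costs at most $f(m)-1$. Let $v$ be good and $e=\max_yd(v,y)$.

*First, $e\le m-2$.* If $d(v,y)=m-1$ for some $y$, a shortest path $y_1\to\dots\to y_m$ from $v$ to $y$ is Hamiltonian, and being shortest it forces $y_j\to y_i$ for all $j\ge i+2$. Then $D\cong\pi_m$, a contradiction.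

*Second, in Case B the vertex $w$ can be chosen so that placing $x$ costs at most $\max(e+1,4)\le m-1$.* Recall that $h'=v$. Let $\mathcal T$ be the set of the $|N^+(v)|$ tokens which $c'$ places on $N^+(v)$; choosing $w$ amounts to choosing $x\in\mathcal T$.

* If $h=v$, cases (a) and (b) of Lemma 5 give cost at most $4$ for any choice.
* If $h\ne v$, let $P$ be the shortest path from $v$ to $h$ and $p_1\in N^+(v)$ its second vertex. If some $x\in\mathcal T$ is not on $N^+(v)$ in $c$, it is at $v$ or in $N^-(v)$, and it costs at most $e+1$ by (o), (a). Otherwise all $|N^+(v)|$ tokens of $\mathcal T$ sit on $N^+(v)$ in $c$, so every vertex of $N^+(v)$ is occupied by a token of $\mathcal T$. In particular $p_1$ is occupied by some $x\in\mathcal T$. As $p_1$ lies on $P$, this $x$ costs at most $e+1$ by (a).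

So Case B costs at most $(m-1)+1+f(m-1)=f(m)-1$. Hence $M_1(D)\le f(m)-1$, so maps of rank $n-1$ have length at most $1+f(n)-1<N$ by (W2). Maps of smaller rank have length at most $N-1$ by (3). Therefore $\ell(D)<N$. $\square$

## The maps of length $N$ over $\pi_n$

We prove Theorem 2(2). The case $n=3$ was done by hand, so let $n\ge4$. By (3), $\ell(\pi_n,\beta)=N$ forces rank $n-1$, and by (W1) it means that the configuration after the first arc has distance exactly $f(n)$ from its target. The claim to prove by induction on $m\ge4$ is:

> ($\dagger$) If $c,c'$ are one-hole configurations on $\pi_m$ at distance $f(m)$, then $c$ has hole $m$, $c'$ has hole $1$, and the order of the tokens by position in $c'$ is the reverse of that in $c$.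

**Step 1: run the induction of Proposition 6 with $v=1$ and see where it can be tight.** The vertex $1$ is good: $\pi_m-1\cong\pi_{m-1}$ (subtract $1$ from the labels), $j\to1$ for $j\ge3$, and $2\to3\to1$. Moreover $N^+(1)=\{2\}$. Case (c) of Lemma 5 never occurs, since $2$ lies on every path from $1$ to $h\ne1$.

Case A gives at most $f(m)-1$, so we are in Case B: $h'=1$, $w=2$, $x$ is the token of $c'$ at $2$, and $c''$ has $x$ at $1$ and hole $2$. Our route costs (placing $x$) $+$ (remaining distance in $\pi_m-1$) $+\,1$, with the first two terms at most $m$ and $f(m-1)$. As the distance is $f(m)=m+f(m-1)+1$, placing $x$ by Lemma 5 must cost exactly $m$, and the remaining distance must be exactly $f(m-1)$. In (o) the cost is $0$. In (a) it is $d(1,h)+1=h$, which is $m$ only if $h=m$. In (b) it is $4$, which is $m$ only if $m=4$. Two possibilities remain.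

**Step 2: possibility (i), $m=4$, $h=1$, $x$ at $2$, is excluded.** In Lemma 5(b) we have $z=3$, since $N^+(2)=\{3\}$, and the hole ends at $3$. On the triangle $2\to3\to4\to2$ the one-hole configurations form a directed 6-cycle, so the distance to $c''$ is $5=f(3)$ only if one move leads from $c''$ to the current configuration. That move takes the hole from $2$ to $3$, so it uses the arc $3\to2$. But $3\not\to2$.

**Step 3: possibility (ii), $h=m$ and $x$ at $u$ with $2\le u\le m-1$.** (Here $u\ne1$, since otherwise the cost is $0$.) We follow (a) explicitly. Moving the hole from $m$ to $1$ along the path shifts every token up by one, so $x$ is at $u+1\ge3$; then $x$ moves to $1$. Now the hole is $u+1$, and the other tokens occupy $\{2,\dots,m\}\setminus\{u+1\}$ in their original order, say $a_1,\dots,a_{m-2}$. The distance from here to $c''$ in $\pi_m-1$ is $f(m-1)$.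

* *If $m=4$:* as in Step 2, one move must lead from $c''$ (hole $2$) to the current configuration, along an arc $(u+1)\to2$ of the triangle $2\to3\to4\to2$. So $u+1=4$. The current configuration has $a_1$ at $2$ and $a_2$ at $3$, and the move brought $a_1$ from $4$ to $2$. So $c''$ has $a_2$ at $3$ and $a_1$ at $4$.
* *If $m\ge5$:* ($\dagger$) for $\pi_m-1\cong\pi_{m-1}$ gives $u+1=m$, and $c''$ has $a_{m-2},\dots,a_1$ at $3,\dots,m$.

In both cases $u=m-1$, so the order in $c$ is $a_1,\dots,a_{m-2},x$. The last move takes $x$ from $1$ to $2$, so the order in $c'$ is $x,a_{m-2},\dots,a_1$. This is the reverse, and $c$ has hole $m$, $c'$ has hole $1$. This proves ($\dagger$).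

**Step 4: read off the maps.** Let $\ell(\pi_n,\beta)=N$. By ($\dagger$) the hole after the first arc is $n$, so the first arc is $(n\to b)$, and $b\le n-2$ because $(n\to n-1)$ is not an arc of $\pi_n$. Token $i$ starts at $i$ ($1\le i\le n-1$), and the reversed order on positions $2,\dots,n$ puts it at $n+1-i$. The point $n$ goes where $b$ goes. Hence $\beta=\alpha_b$. Conversely, $\ell(\pi_n,\alpha_b)\ge N$ by Proposition 3 and $\ell(\pi_n,\alpha_b)\le N$ by Theorem 1. $\square$

## Digraphs that generate $\mathrm{Sing}_n$: which extra arcs help

We prove Theorem 2(3).

**Step 1: the bound, and the digraphs that attain it.** By Howie's theorem $D$ contains a strong tournament $T$. Words over $T$ are words over $D$, so $\ell(D,\beta)\le\ell(T,\beta)\le N$ for all $\beta$, and $\ell(D)\le N$. If $D=\pi_n\cup B$ with $B\subseteq\{(i+1\to i)\}$, then $\ell(D)=N$ by Proposition 3.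

**Step 2: reduce the converse to $D\supseteq\pi_n$.** Let $\ell(D,\beta)=N$. Then $\ell(T,\beta)=N$, so by Theorem 2(1) we may relabel so that $T=\pi_n\subseteq D$.

**Step 3: $n=3$.** If $D$ contains all three reverse arcs $(1\to3),(2\to1),(3\to2)$, then by Theorem 2(2) $\beta$ is one of them, so $\ell(D,\beta)=1$, a contradiction. Otherwise some reverse arc is missing. Rotations of the triangle permute the reverse arcs cyclically, so we may assume that $(1\to3)$ is missing. Then $D=\pi_3\cup B$ with $B\subseteq\{(2\to1),(3\to2)\}$.

**Step 4: $n\ge4$, a shortcut from a long forward arc.** By Theorem 2(2), $\beta=\alpha_b$ for some $b$. An arc outside $\pi_n$ is either some $(i+1\to i)$ or some $(i\to j)$ with $j\ge i+2$. Suppose $D$ contains an arc $(i\to j)$ with $j\ge i+2$. We construct a word for $\alpha_b$ shorter than $N$.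

Start with $(n\to b)$: the hole is $n$ and token $s$ is at $s$. Move the hole down to $j$ (tokens $j,\dots,n-1$ shift up by one), move token $i$ from $i$ to $j$ (the hole is now $i$), and move the hole down to $1$ (tokens $1,\dots,i-1$ shift up by one). The order of the tokens is now
$$\sigma=(1,\dots,i-1,\ i+1,\dots,j-1,\ i,\ j,\dots,n-1).$$
The long arc has carried $i$ past $i+1,\dots,j-1$ in one move.

**Step 5: finish the reversal.** The purpose is to pull out the tokens $n-1,n-2,\dots$ to the front one at a time. Put $S=n-2$ if $i\ge2$ and $S=n-3$ if $i=1$. For $s=1,\dots,S$ the situation at the start of round $s$ is: the hole is at $s$, positions $1,\dots,s-1$ hold $n-1,\dots,n-s+1$, and positions $s+1,\dots,n$ hold tokens $1,\dots,n-s$ in the order induced by $\sigma$. For $s=1$ this is what Step 4 produced.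

The first token in the induced order is $1$ if $i\ge2$, and $2$ if $i=1$ (as then $\sigma$ begins with $i+1=2\le j-1$). It is not $n-s$, because $n-s\ge2$ if $i\ge2$ and $n-s\ge3$ if $i=1$. Hence token $n-s$ is at some $p\ge s+2$. Use the arc $(p\to s)$ of $\pi_n$, then move the hole down from $p$ to $s+1$. Token $n-s$ is now at $s$, the tokens it passed have shifted up by one in unchanged order, and round $s+1$ can start.

After the last round the order is $n-1,n-2,\dots,1$: for $i\ge2$ only token $1$ remains at the end, and for $i=1$ the last two tokens stand as $2,1$ since $2$ precedes $1$ in $\sigma$. Finally move the hole down to $1$. Token $s$ is then at $n+1-s$, so we have realized $\alpha_b$.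

**Step 6: count.** The purpose is to see that the long arc saves at least two moves. Let $k_s$ be the number of tokens passed in the jump of round $s$. Each jump passes smaller tokens only, so each pair of tokens is counted at most once, namely when its larger member jumps past its smaller member. The $j-i-1$ pairs $\{t,i\}$ with $i<t<j$ are never counted, since $i$ is already behind $t$ in $\sigma$. So
$$\sum k_s\le\tfrac{(n-1)(n-2)}2-(j-i-1).$$
The hole goes from $n$ to $1$; the move along $(i\to j)$ lowers it by $j-i$, the jump of round $s$ raises it by $k_s+1$, and each down lowers it by $1$. So the number of downs is $(n-1)-(j-i)+\sum k_s+S$. With $S\le n-2$, the number of moves is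
$$\text{downs}+1+S\ \le\ (n-1)-(j-i-1)+2(n-2)+\tfrac{(n-1)(n-2)}2-(j-i-1)=f(n)-2(j-i-1)\le f(n)-2,$$
using (1) and $j\ge i+2$. With the first arc, $\ell(D,\alpha_b)\le f(n)-1<N$, contradicting $\ell(D,\beta)=N$.

Hence every arc of $D\setminus\pi_n$ has the form $(i+1\to i)$, that is, $D=\pi_n\cup B$ with $B\subseteq\{(i+1\to i):1\le i\le n-1\}$. $\blacksquare$
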